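\title{Greedy quantization of the Gaussian law:\\ the empirical measure oscillates}

\begin{abstract}
A greedy quadratic quantization sequence of a probability law on the line is built one point at a time, each new point minimizing the mean squared distance to the nearest point chosen so far. We determine the asymptotic behavior of the empirical measure of the first $N$ points for the standard Gaussian law. It does not converge weakly. Its cluster points form a non-degenerate closed curve $\{\kappa_r:1\le r\le2\}$, $\kappa_1=\kappa_2$, which is the same for all greedy sequences and does not contain $\mathcal N(0;3)$, the limit for asymptotically optimal quantizers. The normalized squared error $N^2e_N^2$ does not converge either, and its lower limit exceeds the Zador constant. The reason is that the greedy rule halves the $f^{1/3}$-mass $w$ of a small gap up to a relative error of exact order $w^3$, so that each point of the line acquires a dyadic phase whose law is atomless and singular.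
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mu=\mathcal N(0;1)$ be the standard Gaussian law on $\mathbb R$, with density $f(x)=(2\pi)^{-1/2}e^{-x^2/2}$ with respect to Lebesgue measure $\lambda$. For a finite set $\Gamma\subset\mathbb R$, the \emph{quadratic quantization error}
\[
e_2(\Gamma,\mu)=\Big(\int_{\mathbb R}\min_{a\in\Gamma}|x-a|^2\,\mu(dx)\Big)^{1/2}
\]
is the root mean square error made when a Gaussian variable is replaced by the nearest point of $\Gamma$. The optimal $N$-level error is $e_{2,N}(\mu)=\inf\{e_2(\Gamma,\mu):|\Gamma|\le N\}$, and a sequence $(\Gamma_N)_{N\ge1}$ with $|\Gamma_N|\le N$ is \emph{asymptotically optimal} if $e_2(\Gamma_N,\mu)/e_{2,N}(\mu)\to1$.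

A \emph{greedy quadratic quantization sequence} $(a_k)_{k\ge1}$ never moves a point once it is placed: with $a^{(N)}=\{a_1,\dots,a_N\}$,
\[
a_1\in\operatorname*{argmin}_{\xi\in\mathbb R}e_2(\{\xi\},\mu),\qquad
a_{N+1}\in\operatorname*{argmin}_{\xi\in\mathbb R}e_2\big(a^{(N)}\cup\{\xi\},\mu\big).
\]
The minima are attained (see Lemma~\ref{lem:split}), but the minimizer need not be unique: $a_1=0$ is the mean of $\mu$, and by symmetry $-a_2$ is as good a second point as $a_2$. We write
\[
e_N=e_2(a^{(N)},\mu),\qquad \nu_N=\frac1N\sum_{k=1}^N\delta_{a_k},\qquad A=\{a_k:k\ge1\},\qquad g=f^{1/3},\qquad \|g\|=\int g\,d\lambda .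
\]
Since $g(x)=(2\pi)^{-1/6}e^{-x^2/6}$, the function $g/\|g\|$ is the density of $\mathcal N(0;3)$, and $\|g\|^3=(2\pi)^{-1/2}(6\pi)^{3/2}=6\sqrt3\,\pi$. Three facts are known.
\begin{itemize}
\item[(i)] \emph{Rate optimality.} For a greedy sequence, $e_N\le CN^{-1}$ for all $N\ge1$.
\item[(ii)] \emph{Zador's theorem.} $\lim_NN^2e_{2,N}^2(\mu)=\frac1{12}\|g\|^3=\frac{\sqrt3\,\pi}2\approx2.7207$.
\item[(iii)] \emph{Empirical measure theorem} (Graf--Luschgy, 2000). If $(\Gamma_N)$ is asymptotically optimal, then $\frac1N\sum_{a\in\Gamma_N}\delta_a$ converges weakly to $\mathcal N(0;3)$.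
\end{itemize}

A heuristic explains (ii) and (iii). Suppose that $N$ points are spread regularly with a probability density $k>0$. Near $x$, consecutive points are at distance $\ell\approx1/(Nk(x))$; the interval between them contributes about $f(x)\ell^3/12$ to the squared error, and there are $Nk(x)\,dx$ such intervals in $dx$. The squared error is then about $\frac1{12N^2}\int fk^{-2}\,d\lambda$. By H\"older's inequality with exponents $\frac32$ and $3$,
\begin{equation}\label{eq:holder}
\|g\|=\int k^{2/3}\,(fk^{-2})^{1/3}\,d\lambda\le\Big(\int fk^{-2}\,d\lambda\Big)^{1/3},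
\end{equation}
with equality only if $k$ and $fk^{-2}$ are proportional almost everywhere, that is, only if $k=g/\|g\|$. So the best arrangement gives the same $g$-mass to all intervals between consecutive points.

Numerical evidence, which is not a theorem, indicates that greedy sequences miss this optimum: computing $N\mapsto(2N+1)^2e_{2N+1}^2$ for $N=1,\dots,2^{10}$ suggests $\liminf_NN^2e_N^2\approx2.763$, above the Zador constant. Fact (iii) would then not apply, and the asymptotic behavior of $\nu_N$ is stated as an open question in \cite{slides}: does $(\nu_N)$ converge weakly for every greedy sequence, and if so, does the limit depend on the sequence, and is it $\mathcal N(0;3)$?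

The law $\mathcal N(0;3)$ remains a reasonable guess. We shall see that the greedy rule splits, asymptotically, the interval of largest $g$-mass into two halves, so that all $g$-masses stay within a factor close to $2$ of each other; if the fluctuations within this factor averaged out locally, the density of points would again be proportional to $g$. They do not average out.

\begin{theorem}\label{thm:main}
For every greedy sequence, $(\nu_N)$ does not converge weakly, and no subsequence of $(\nu_N)$ converges weakly to $\mathcal N(0;3)$.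
\end{theorem}

Theorem~\ref{thm:main} follows from a complete description. Let $\mathbb T=\mathbb R/\mathbb Z$; an element of $\mathbb T$ is a coset of $\mathbb Z$ in $\mathbb R$, and $\{t\}\in[0,1)$ is the fractional part of $t\in\mathbb R$ or $t\in\mathbb T$. For a finite signed measure $\beta$, $\|\beta\|_{TV}$ is the total mass of $|\beta|$. We say that $\beta_N\to0$ weakly if $\int\varphi\,d\beta_N\to0$ for every bounded continuous $\varphi$, and $\Rightarrow$ denotes weak convergence of probability measures; this convergence is metrizable, so weak cluster points are limits of subsequences.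

\begin{theorem}\label{thm:full}
The set $A$ is the same for all greedy sequences. There is a Borel map $\Theta:\mathbb R\setminus A\to\mathbb T$, the same for all greedy sequences, whose law under $g\,d\lambda$ has no atoms and is singular to Lebesgue measure, with the following properties. Put
\[
w_\tau(x)=\tau\,2^{-\{\log_2\tau-\Theta(x)\}},\qquad n(\tau)=\int\frac g{w_\tau}\,d\lambda\qquad(\tau>0).
\]
Then $n$ is continuous, nonincreasing, maps $(0,\infty)$ onto $(0,\infty)$, and $n(\tau/2)=2n(\tau)$. For $r>0$ the probability measure $\kappa_r$ with density $k_r=g/(r\,w_\tau)$, where $n(\tau)=r$, is well defined. Moreover: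
\begin{itemize}
\item[(a)] The map $r\mapsto\kappa_r$ is continuous in total variation, satisfies $\kappa_{2r}=\kappa_r$, and is not constant; no $\kappa_r$ equals $\mathcal N(0;3)$. The density of $\kappa_r$ with respect to $\mathcal N(0;3)$ lies in $[\frac12,2]$.
\item[(b)] $\nu_N-\kappa_N\to0$ weakly. Hence $\nu_{\lfloor r2^i\rfloor}\Rightarrow\kappa_r$ as $i\to\infty$ for each $r>0$; the set of weak cluster points of $(\nu_N)$ is exactly $\{\kappa_r:1\le r\le2\}$; and $\nu_{2N}-\nu_N\to0$ weakly.
\item[(c)] $N^2e_N^2-h(N)\to0$, where $h(r)=\frac1{12}\int fk_r^{-2}\,d\lambda$ is continuous and $h(2r)=h(r)$. Moreover $\liminf_NN^2e_N^2=\min h>\frac{\sqrt3\,\pi}2$, so greedy quantizers are not asymptotically optimal, even along a subsequence. Also, $N^2e_N^2$ does not converge.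
\end{itemize}
\end{theorem}

By (a) and (b) the cluster set is the image of $[1,2]$ under a continuous nonconstant map with $\kappa_1=\kappa_2$; it is compact, connected, has more than one element, and does not depend on the greedy sequence. The number $w_\tau(x)$ is the asymptotic $g$-mass of the interval around $x$ at the time when about $n(\tau)$ points have been placed, and (c) says that the heuristic value of the error is correct with the time-dependent density $k_N$. The proofs use facts (i) and (ii) only. Throughout, $\log$ is the natural logarithm and $|q|$ is the length of an interval $q$.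

\section{A model: halving the longest interval}\label{sec:model}

The mechanism is visible when $\mu$ is replaced by Lebesgue measure on a bounded interval whose endpoints are already placed. An interval of length $\ell$ between consecutive points carries the squared error $2\int_0^{\ell/2}t^2\,dt=\ell^3/12$. A new point at distance $s$ from an endpoint decreases it by
\begin{equation}\label{eq:lebgain}
\frac{\ell^3-s^3-(\ell-s)^3}{12}=\frac{\ell\,s(\ell-s)}4\le\frac{\ell^3}{16},
\end{equation}
with equality only at $s=\ell/2$. The greedy rule is therefore: halve a longest interval.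

\begin{example}[two intervals]\label{ex:two}
Start from the points $-D,0,1$ with $\frac12<D<1$. Suppose that $[0,1]$ and $[-D,0]$ are each cut into $2^i$ equal parts. The longest intervals have length $2^{-i}$, and their halves are shorter than $D2^{-i}$. So the next $2^i$ points go to $[0,1]$, the following $2^i$ points go to $[-D,0]$, and we are back in the initial situation with $i+1$ in place of $i$. The asymptotic proportion of points in $[0,1]$ alternates between $\frac12$ and $\frac23$ at these times, however ties are broken.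

To describe this without reference to time, fix a threshold $\tau$ and halve intervals until none is longer than $\tau$. Put $D(x)=1$ on $(0,1)$ and $D(x)=D$ on $(-D,0)$. The interval around $x$ then has length $w_\tau(x)$, the largest number of the form $D(x)2^{-i}$ not exceeding $\tau$, and the number of intervals is
\[
n(\tau)=\int\frac{dx}{w_\tau(x)}=\begin{cases}2\cdot2^i,&2^{-i}\le\tau<D2^{-i+1},\\ 3\cdot2^i,&D2^{-i}\le\tau<2^{-i}.\end{cases}
\]
These are the objects of Theorem~\ref{thm:full} with $g=1$ and $\Theta=\log_2D(\cdot)\bmod1$. The \emph{phase} $\Theta(x)$ tells at which moment of each dyadic period the points near $x$ are doubled.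
\end{example}

In Example~\ref{ex:two} the law of $\Theta$ consists of two atoms and $n$ has jumps. While $N$ crosses a jump, the threshold does not tell which of the tied intervals have already been halved. This matters.

\begin{example}[one interval]\label{ex:one}
Start from the points $0,1$, so that $\Theta$ is constant. If the $2^i$ intervals of length $2^{-i}$ are halved from left to right, then halfway through this stage $[0,\frac12]$ has $2^i$ intervals and $[\frac12,1]$ has $2^{i-1}$; the proportion of points in $[0,\frac12]$ tends to $\frac23$ at these times and to $\frac12$ at the ends of the stages. If instead the $m$th point is obtained by bit reversal, $m=\sum_jb_j2^j\mapsto\sum_jb_j2^{-j-1}$, the indices $m\in[2^i,2^{i+1})$ give the odd multiples of $2^{-i-1}$, so the sequence is greedy; and which interval $[c2^{-l},(c+1)2^{-l})$ contains the $m$th point depends bijectively on $m\bmod2^l$, so the empirical measures converge to the uniform law. With atoms, the answer depends on the tie-breaking.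
\end{example}

For the Gaussian law, the $g$-mass $w$ of an interval takes the place of its length, and three facts must be established. First, the gain of a short interval is about $w^3/16$ (Section~\ref{sec:tree}), so the rule is asymptotically to split the interval of largest $w$. Second, the split halves $w$ up to a factor $1+O(w^3)$ (Section~\ref{sec:expansion}). These errors are summable along the nested intervals around $x$, so the limit $D(x)$ of $2^i$ times the mass at generation $i$ exists: the phase freezes, and no local averaging takes place. Third, the $w^3$ term does not vanish, except at three points; this forces the law of the phase to be atomless (Section~\ref{sec:phase}), which makes $n$ continuous and ties irrelevant. Section~\ref{sec:global} controls the tails, Section~\ref{sec:family} studies the measures $\kappa_r$, and Sections~\ref{sec:local} and~\ref{sec:error} compare them with the greedy sequence.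

\section{The tree of gaps}\label{sec:tree}

Fix a greedy sequence, and let $d_N(x)=\operatorname{dist}(x,a^{(N)})$ and $\Delta_N=e_N^2-e_{N+1}^2$. A \emph{gap} of $a^{(N)}$ is a component of $\mathbb R\setminus a^{(N)}$. As $a_1=0$, every gap lies in $(0,\infty)$ or in $(-\infty,0)$. On a gap $q$, $d_N$ equals the distance $d_q$ to the finite endpoints of $q$. A point $\xi$ added in $q$ changes the distance function only in $q$, because an endpoint of $q$ lies between $\xi$ and any $x\notin q$. The decrease of the squared error is therefore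
\[
\varphi_q(\xi)=\int_q\big(d_q(x)^2-(x-\xi)^2\big)_+f(x)\,dx ,
\]
which depends only on $q$ and $\xi$. We call $\Delta(q)=\sup_{\xi\in q}\varphi_q(\xi)$ the \emph{gain} of $q$. If a gap had several optimal split points, the gaps themselves would depend on the greedy sequence. The identity $f'=-xf$ excludes this.

\begin{lemma}\label{lem:split}
Let $q=(a,b)$ be an interval with at least one finite endpoint. Then $\Delta(q)>0$, and the supremum is attained at exactly one point $\xi(q)\in q$. If $q$ is bounded, $\xi=\xi(q)$ satisfies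
\begin{equation}\label{eq:critical}
\int_0^{(\xi-a)/2}sf(\xi-s)\,ds=\int_0^{(b-\xi)/2}sf(\xi+s)\,ds .
\end{equation}
\end{lemma}

\begin{proof}
By symmetry let $a$ be finite and $b\le\infty$. The function $\varphi_q$ is positive, since its integrand is positive near $x=\xi$. The integrand is at most $(x-a)^2f(x)$; it tends pointwise to $0$ when $\xi$ tends to a finite endpoint $c$, because $d_q(x)\le|x-c|$, and it vanishes for fixed $x$ when $\xi$ is large. By dominated convergence $\varphi_q$ is continuous and tends to $0$ at both ends of $q$, so it has an interior maximizer.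

Let $\alpha=\frac{a+\xi}2$ and $\beta=\frac{\xi+b}2$, with $\beta=\infty$ if $b=\infty$; in that case all terms below that are evaluated at $\beta$ or beyond are absent. The error remaining on $q$ after adding $\xi$ is
\[
\int_a^\alpha(x-a)^2f\,dx+\int_\alpha^\beta(x-\xi)^2f\,dx+\int_\beta^b(b-x)^2f\,dx .
\]
In its derivative with respect to $\xi$ the boundary terms cancel, since $(\alpha-a)^2=(\alpha-\xi)^2$ and $(\beta-\xi)^2=(b-\beta)^2$. The derivative is $2\Psi(\xi)$ with $\Psi(\xi)=\int_\alpha^\beta(\xi-x)f\,dx$. A maximizer of $\varphi_q$ is thus a zero of $\Psi$, and $\Psi(\xi)=0$ is \eqref{eq:critical}. As $\alpha$ and $\beta$ move with speed $\frac12$,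
\[
\Psi'(\xi)=\int_\alpha^\beta f\,dx-\tfrac12B,\qquad B=(\beta-\xi)f(\beta)+(\xi-\alpha)f(\alpha)=\int_\alpha^\beta f\,dx+\int_\alpha^\beta(x-\xi)f'\,dx,
\]
the last equality by integrating the derivative of $(x-\xi)f$. At a zero of $\Psi$, writing $f'=-xf$ and $x=(x-\xi)+\xi$ gives
\[
\int_\alpha^\beta(x-\xi)f'\,dx=-\int_\alpha^\beta(x-\xi)^2f\,dx+\xi\,\Psi(\xi)\le0 .
\]
Hence $\Psi'(\xi)\ge\frac12\int_\alpha^\beta f\,dx>0$ at every zero. If $\Psi$ had two zeros $\xi_1<\xi_2$, it would be positive between $\xi_1$ and the first zero $\xi'$ to the right of $\xi_1$, which forces $\Psi'(\xi')\le0$. So the zero is unique.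
\end{proof}

Repeating a point gains nothing, so the $a_k$ are distinct, and the greedy rule reads: split a gap $q$ of $a^{(N)}$ of maximal gain at $\xi(q)$. Thus $\Delta_N=\max_q\Delta(q)>0$, the maximum being over the gaps of $a^{(N)}$. Also $\Delta_N=\sup_{\xi\in\mathbb R}\int(d_N^2-(x-\xi)^2)_+\,d\mu$ and $d_{N+1}\le d_N$, so
\begin{equation}\label{eq:mono}
\Delta_{N+1}\le\Delta_N .
\end{equation}

By fact (i), $e_N\to0$. Since $f>0$ everywhere, an interval free of points of $A$ would keep $e_N$ away from $0$; so $A$ is dense. Two consequences are used constantly: every gap is eventually split, and for each $R$ the maximal length of a gap of $a^{(N)}$ meeting $[-R,R]$ tends to $0$ as $N\to\infty$. For the second, given $0<\varepsilon<1$, choose $N$ such that every point of $[-R-1,R+1]$ is within $\varepsilon/2$ of $a^{(N)}$; a longer gap meeting $[-R,R]$ would contain a point of $[-R-1,R+1]$ violating this.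

Consider the binary tree with the two roots $(-\infty,0)$ and $(0,\infty)$, of generation $0$, in which an interval $q=(a,b)$ has the children $q_L=(a,\xi(q))$ and $q_R=(\xi(q),b)$. The tree is defined without reference to a greedy sequence. By induction on $N$, every gap of $a^{(N)}$ is a node; by induction on the generation, every node occurs as a gap, because every gap is eventually split. Hence the gaps, and the set $A=\{0\}\cup\{\xi(q):q\text{ a node}\}$, are the same for all greedy sequences. Only the order of splitting in case of ties may differ.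

For a gap $q$ define its \emph{width} and its \emph{imbalance} by
\[
w(q)=\int_qg\,d\lambda,\qquad\rho(q)=\log\frac{w(q_L)}{w(q_R)} .
\]
With $\rho=\rho(q)$ we have $w(q_L)/w(q)=e^\rho/(1+e^\rho)=e^{\rho/2}/(2\cosh\frac\rho2)$, and likewise for $q_R$ with $-\rho$. Since $0\le\log\cosh t\le t^2/2$,
\begin{equation}\label{eq:cosh}
\Big|\log\frac{2w(q_L)}{w(q)}-\frac\rho2\Big|\le\frac{\rho^2}8,\qquad
\Big|\log\frac{2w(q_R)}{w(q)}+\frac\rho2\Big|\le\frac{\rho^2}8 .
\end{equation}
The width is to the Gaussian problem what the length is to the model.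

\begin{lemma}\label{lem:gainwidth}
Let $q\subset[-R,R]$ be a gap of $a^{(N)}$. Then
\[
\Big|\log\frac{16\,\Delta(q)}{w(q)^3}\Big|\le R\,|q|,\qquad
\Big|\log\frac{12\int_qd_N^2\,d\mu}{w(q)^3}\Big|\le R\,|q| .
\]
\end{lemma}

\begin{proof}
Let $\ell=|q|$ and let $f_-,f_+$ be the infimum and supremum of $f$ on $q$. The integrand of $\varphi_q$ is a nonnegative function times $f$, so \eqref{eq:lebgain} gives $f_-\ell^3\le16\Delta(q)\le f_+\ell^3$. The quantities $12\int_qd_N^2\,d\mu$ and $w(q)^3$ also lie in $[f_-\ell^3,f_+\ell^3]$, the second because $g^3=f$. Finally $|(\log f)'(x)|=|x|\le R$ on $q$, so $\log(f_+/f_-)\le R\ell$.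
\end{proof}

\section{The order of the gains and tightness}\label{sec:global}

Lemma~\ref{lem:gainwidth} is useless in the tails, where gaps are long or unbounded. A cruder bound holds everywhere; it uses only that $f$ decreases away from $0\in a^{(N)}$.

\begin{lemma}\label{lem:pointwise}
For all $x$ and $N$, $d_N(x)^3f(x)\le8\Delta_N$. Hence $\int_Bd_N^2\,d\mu\le4\Delta_N^{2/3}\int_Bg\,d\lambda$ for every Borel set $B$.
\end{lemma}

\begin{proof}
By symmetry let $x$ lie in a gap $(a,b)\subset(0,\infty)$, $b\le\infty$. Suppose first that $x=a+\ell$ with $0<\ell\le(b-a)/2$, so that $d_N(x)=\ell$, and add the point $x$. For $y\in[a+\frac34\ell,a+\ell]$ the old distance is $y-a\ge\frac34\ell$, the new one is at most $\frac14\ell$, and $f(y)\ge f(x)$. So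
\[
\Delta_N\ge\Big(\frac9{16}-\frac1{16}\Big)\ell^2\cdot\frac\ell4\,f(x)=\frac18\,d_N(x)^3f(x).
\]
If $x$ is in the second half of a bounded gap, its mirror image $x'=a+b-x$ is in the first half, $d_N(x')=d_N(x)$ and $f(x)\le f(x')$. The last statement follows from $d_N^2f=(d_N^3f)^{2/3}g$.
\end{proof}

\begin{remark}
Lemma~\ref{lem:pointwise} does not use fact (i), and it implies it. With $B=\mathbb R$ it gives $e_{N+1}^2\le e_N^2(1-ce_N)$, where $c=(4\|g\|)^{-3/2}$. As $(1-t)^{-1/2}\ge1+t/2$, we get $e_{N+1}^{-1}\ge e_N^{-1}+c/2$, and $e_1=1$.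
\end{remark}

\begin{lemma}\label{lem:order}
There are $0<c_1\le c_2$ with $c_1N^{-3}\le\Delta_N\le c_2N^{-3}$ for all $N\ge1$.
\end{lemma}

\begin{proof}
Let $m=\lceil N/2\rceil$. By \eqref{eq:mono} and fact (i), $\frac N2\Delta_N\le\sum_{k=m}^N\Delta_k\le e_m^2\le4C^2N^{-2}$. Conversely, $e_{2,N}(\mu)$ is nonincreasing in $N$, so fact (ii) gives $c>0$ with $N^2e_{2,N}^2(\mu)\ge c$ for all $N$, and Lemma~\ref{lem:pointwise} gives $cN^{-2}\le e_N^2\le4\|g\|\Delta_N^{2/3}$.
\end{proof}

Each point placed far out removes a definite amount of the error located far out, and there is little of it. Put $T(R)=\int_{|x|>R}g\,d\lambda$, which tends to $0$ as $R\to\infty$.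

\begin{lemma}\label{lem:tight}
$\displaystyle\lim_{R\to\infty}\,\limsup_{N\to\infty}\,\nu_N(\{|x|>R\})=0$.
\end{lemma}

\begin{proof}
Fix $R\ge1$ and $0<\eta<1$, and let $m=\lceil\eta N\rceil$. For $N$ large, all gaps of $a^{(j)}$, $j\ge m$, meeting $[-R,R]$ have length less than $1$. Let $m<k\le N$ with $|a_k|>R$. The gap of $a^{(k-1)}$ containing $a_k$ either misses $[-R,R]$ or has length less than $1$; in both cases it lies in $\{|x|>R-1\}$. So adding $a_k$ decreases $\int_{|x|>R-1}d_j^2\,d\mu$ by $\Delta_{k-1}\ge\Delta_N$. This integral is nonnegative, nonincreasing in $j$, and at most $4\Delta_m^{2/3}T(R-1)$ for $j=m$. By Lemma~\ref{lem:order} the number of such $k$ is at most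
\[
\frac{4\Delta_m^{2/3}\,T(R-1)}{\Delta_N}\le\frac{4c_2^{2/3}}{c_1}\,\eta^{-2}N\,T(R-1).
\]
Counting the indices $k\le m$ trivially, $\limsup_N\nu_N(\{|x|>R\})\le\eta+4c_2^{2/3}c_1^{-1}\eta^{-2}T(R-1)$. Let $R\to\infty$ and then $\eta\to0$.
\end{proof}

\section{How a small gap is split}\label{sec:expansion}

We need the imbalance of a small gap to leading order. Put
\[
J(\xi)=\frac{\xi\,(18-\xi^2)}{12960\,f(\xi)},
\]
a smooth function that vanishes only at $0$ and $\pm\sqrt{18}$.

\begin{lemma}\label{lem:expansion}
For every $R>0$ there are $w_0\in(0,1]$ and $M>0$ such that every gap $q\subset[-R,R]$ with $w=w(q)\le w_0$ has the following properties.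
\begin{itemize}
\item[(1)] $|\rho(q)-J(\xi(q))\,w^3|\le Mw^4$.
\item[(2)] $|\log(2w(p)/w)|\le Mw^3$ and $0.45\,w\le w(p)\le0.6\,w$ for $p\in\{q_L,q_R\}$.
\item[(3)] $|\log(2^iw(p)/w)|\le2Mw^3$ for every descendant $p$ of $q$ that lies $i$ generations below $q$.
\end{itemize}
\end{lemma}

\begin{proof}
All constants implied by $O(\cdot)$ depend only on $R$. Let $q=(a,b)$, $\xi=\xi(q)$, $u=\xi-a$, $v=b-\xi$ and $\omega=\xi/6$. Since $g\ge g(R)$ on $q$, we have $u+v\le w/g(R)$, and we take $w_0\le g(R)$, so that $u,v\le1$.

\emph{Change of coordinate.} Condition \eqref{eq:critical} relates the lengths $u$ and $v$; we rewrite it in terms of the widths of the children. Using $f(\xi-s)/f(\xi)=e^{\xi s-s^2/2}$, define for $|z|\le1$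
\[
P(z)=\frac8{f(\xi)}\int_0^{z/2}sf(\xi-s)\,ds=\int_0^z2s\,e^{3\omega s-s^2/8}\,ds,\qquad
W(z)=\frac1{g(\xi)}\int_0^zg(\xi-s)\,ds=\int_0^ze^{2\omega s-s^2/6}\,ds .
\]
The substitution $s\to-s$ turns \eqref{eq:critical} into $P(u)=P(-v)$, and shows that $W(u)=X$ and $W(-v)=-Y$, where $X=w(q_L)/g(\xi)$ and $Y=w(q_R)/g(\xi)$. The derivative $W'$ is bounded above and below by positive constants depending only on $R$. So $G=P\circ W^{-1}$ is smooth on $W([-1,1])$, the quantities $z$ and $y=W(z)$ are comparable, and the condition is $G(X)=G(-Y)$. If $G$ were even and monotone on each side of $0$, the split would halve the width exactly; the imbalance comes from the first odd term of $G$.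

\emph{Expansion of $G$.} The chain rule gives $G'(W(z))=P'(z)/W'(z)=2z\,e^{\omega z+z^2/24}$. Differentiating in $z$ and dividing by $W'(z)$ once more,
\[
\tfrac12G''(W(z))=\Big(1+\omega z+\frac{z^2}{12}\Big)e^{-\omega z+5z^2/24}.
\]
Here $e^{-\omega z+5z^2/24}=1-\omega z+\big(\frac{\omega^2}2+\frac5{24}\big)z^2-\big(\frac{\omega^3}6+\frac{5\omega}{24}\big)z^3+O(z^4)$. In the product, the coefficient of $z$ is $\omega-\omega=0$, and those of $z^2$ and $z^3$ are
\[
\gamma=\frac{\omega^2}2+\frac5{24}-\omega^2+\frac1{12}=\frac7{24}-\frac{\omega^2}2,\qquad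
\gamma'=-\frac{\omega^3}6-\frac{5\omega}{24}+\frac{\omega^3}2+\frac{5\omega}{24}-\frac\omega{12}=\frac{\omega^3}3-\frac\omega{12}.
\]
From $y=W(z)=z+\omega z^2+O(|z|^3)$ we get $z=y-\omega y^2+O(|y|^3)$, so $z^2=y^2-2\omega y^3+O(y^4)$ and $z^3=y^3+O(y^4)$. Therefore
\[
\tfrac12G''(y)=1+\gamma y^2+(\gamma'-2\omega\gamma)y^3+O(y^4),\qquad\gamma'-2\omega\gamma=\frac{4\omega^3}3-\frac{2\omega}3=\frac{\xi^3}{162}-\frac\xi9 .
\]
Since $G(0)=G'(0)=0$, two integrations give
\[
G(y)=y^2+\frac\gamma6\,y^4+\gamma_5\,y^5+O(y^6),\qquad\gamma_5=\frac1{10}\Big(\frac{\xi^3}{162}-\frac\xi9\Big)=\frac{\xi(\xi^2-18)}{1620}.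
\]

\emph{Solving $G(X)=G(-Y)$.} Put $S=X+Y=w/g(\xi)=O(w)$. Factoring $X^2-Y^2=(X-Y)S$ out of the even terms,
\[
(X-Y)\,S\,\Big[1+\frac\gamma6(X^2+Y^2)\Big]=-\gamma_5(X^5+Y^5)+O(S^6).
\]
For $w_0$ small the bracket is $1+O(S^2)\ge\frac12$, so $X-Y=O(S^4)$. Then $X$ and $Y$ equal $\frac S2(1+O(S^3))$, so $X^5+Y^5=\frac{S^5}{16}(1+O(S^3))$ and $t:=(X-Y)/S=-\frac{\gamma_5}{16}S^3+O(S^4)$. Hence
\[
\rho(q)=\log\frac XY=\log\frac{1+t}{1-t}=2t+O(|t|^3)=-\frac{\gamma_5}8S^3+O(S^4).
\]
As $S^3=w^3/f(\xi)$ and $-\gamma_5/(8f(\xi))=J(\xi)$, this is (1).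

By (1), $\rho(q)=O(w^3)$, and \eqref{eq:cosh} gives the first bound in (2) after enlarging $M$. Decrease $w_0$ so that $Mw_0^3\le\log1.1$; then $w(p)/w\in[\frac1{2.2},\frac{1.1}2]\subset[0.45,0.6]$. For (3), let $q=p_0\supset p_1\supset\dots\supset p_i=p$ be the chain of ancestors. Each $p_l$ lies in $[-R,R]$ and has width at most $0.6^lw\le w_0$, so (2) applies to it, and the errors add up to at most $Mw^3\sum_{l\ge0}0.216^l\le2Mw^3$.
\end{proof}

\begin{remark}
The cancellation of the coefficient of $z$ is special to the exponent $\frac13$. If widths were measured with $f^\vartheta$, then $W'(z)=e^{\vartheta\xi z-\vartheta z^2/2}$, the same two differentiations would give $\frac12G''(W(z))=1+(1-3\vartheta)\xi z+O(z^2)$, and the imbalance would be of order $w$ for $\vartheta\ne\frac13$ and $\xi\neq0$.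
\end{remark}

\section{The phase}\label{sec:phase}

For $x\notin A$ let $q^{(0)}(x)\supset q^{(1)}(x)\supset\cdots$ be the nodes of the tree containing $x$, with $q^{(i)}(x)$ of generation $i$. The lengths tend to $0$ because $A$ is dense. So if $|x|<R$, Lemma~\ref{lem:expansion} applies to $q=q^{(i)}(x)$ for all large $i$, and part (3) gives $|\log(2^{i+l}w(q^{(i+l)}(x)))-\log(2^iw(q))|\le2Mw(q)^3$ for all $l\ge0$. The Cauchy criterion shows that
\[
D(x)=\lim_{i\to\infty}2^i\,w(q^{(i)}(x))\in(0,\infty)
\]
exists, and letting $l\to\infty$ gives, for every $q=q^{(i)}(x)\subset[-R,R]$ with $w(q)\le w_0$,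
\begin{equation}\label{eq:frozen}
\big|\log D(x)-\log(2^iw(q))\big|\le2M\,w(q)^3 .
\end{equation}
The function $D$ is a pointwise limit of step functions, hence Borel, and it is built from the tree alone, hence the same for all greedy sequences. Define the \emph{phase} $\Theta(x)=\log_2D(x)\bmod1$, and let $\Pi$ be its law under $g\,d\lambda$, that is, $\Pi(E)=\int_{\Theta^{-1}(E)}g\,d\lambda$. It is a finite Borel measure on $\mathbb T$ of mass $\|g\|$, since $A$ is countable.

By \eqref{eq:frozen}, $\Theta$ is nearly constant on small gaps, and the difficulty is to show that it is not exactly constant on a set of positive measure, as it is in Example~\ref{ex:one}. The two children of a gap $q$ have widths in the ratio $e^{\rho(q)}$ with $\rho(q)\approx J w^3$, but \eqref{eq:frozen} applied to the children has an error of the same order $w^3$, so later splits could compensate the first one. We therefore follow the descendants adjacent to the split point (Figure~\ref{fig:adjacent}), for which the compensation can be computed: it amounts to at most a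 fraction $\sum_{l\ge1}8^{-l}=\frac17$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[|-|] (0,0)--(10,0);
\node[below] at (0,-0.1) {$a$};
\node[below] at (10,-0.1) {$b$};
\node[above] at (8.5,0) {$q$};
\draw[dashed] (5,0.45)--(5,-2.9);
\node[above] at (5,0.45) {$\xi(q)$};
\draw[|-|] (0,-0.9)--(5,-0.9) node[midway,above] {$q_1^-$};
\draw[|-|] (5,-0.9)--(10,-0.9) node[midway,above] {$q_1^+$};
\draw[|-|] (2.5,-1.8)--(5,-1.8) node[midway,above] {$q_2^-$};
\draw[|-|] (5,-1.8)--(7.5,-1.8) node[midway,above] {$q_2^+$};
\draw[|-|] (3.75,-2.7)--(5,-2.7) node[midway,above] {$q_3^-$};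
\draw[|-|] (5,-2.7)--(6.25,-2.7) node[midway,above] {$q_3^+$};
\end{tikzpicture}
\caption{A gap $q=(a,b)$, its split point $\xi(q)$, and the descendants $q_j^-$ and $q_j^+$, $j$ generations below $q$, that have $\xi(q)$ as an endpoint. For a suitable fixed $j$ the phase takes no common value on $q_j^-$ and $q_j^+$.}\label{fig:adjacent}
\end{figure}

\begin{lemma}\label{lem:atomless}
$\lambda(\Theta^{-1}(\theta))=0$ for every $\theta\in\mathbb T$. Thus $\Pi$ has no atoms.
\end{lemma}

\begin{proof}
Suppose that $E=\Theta^{-1}(\theta)$ has positive measure. By the Lebesgue density theorem, almost every $x\in E$ satisfies $\lambda(E\cap(x-\ell,x+\ell))/(2\ell)\to1$ as $\ell\to0$. Choose such an $x$ outside $\{0,\pm\sqrt{18}\}$, fix $R>|x|$, and let $\eta=|J(x)|/2>0$. Constants implied by $O(\cdot)$ depend only on $R$. Let $q=q^{(i)}(x)$, $w=w(q)$, $\xi=\xi(q)$, with $i$ so large that Lemma~\ref{lem:expansion} applies to $q$ and $|J(\xi)|\ge\eta$.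

Put $q_1^-=q_L$, $q_1^+=q_R$, let $q_{l+1}^-$ be the right child of $q_l^-$ and $q_{l+1}^+$ the left child of $q_l^+$, and set $\chi_j=\log\big(w(q_j^-)/w(q_j^+)\big)$. Then $\chi_1=\rho(q)=J(\xi)w^3+O(w^4)$. We have $w(q_l^\pm)\le0.6^lw$, and $w(q_l^\pm)^3=8^{-l}w^3(1+O(w^3))$ by Lemma~\ref{lem:expansion}(3). Also $J(\xi(q_l^\pm))=J(\xi)+O(w)$, because $J$ is Lipschitz on $[-R,R]$ and $|q|\le w/g(R)$. Lemma~\ref{lem:expansion}(1) thus gives $\rho(q_l^\pm)=J(\xi)8^{-l}w^3+O(0.6^{3l}w^4)$, where we used $8^{-1}<0.6^3$. By \eqref{eq:cosh}, applied to the right child of $q_l^-$ and to the left child of $q_l^+$,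
\[
\chi_{l+1}-\chi_l=-\tfrac12\rho(q_l^-)-\tfrac12\rho(q_l^+)+O\big(\rho(q_l^-)^2+\rho(q_l^+)^2\big)=-J(\xi)8^{-l}w^3+O(0.6^{3l}w^4).
\]
Summing over $l<j$,
\[
\chi_j=J(\xi)\,w^3\Big(1-\sum_{l=1}^{j-1}8^{-l}\Big)+O(w^4)\qquad\text{uniformly in }j.
\]
The parenthesis lies in $[\frac67,1]$. So $\chi_j=O(w^3)$, and $|\chi_j|\ge\frac34\eta w^3$ for all $j$ once $i$ is large.

Fix $j$, depending only on $M$ and $\eta$, with $4M\cdot0.6^{3j}\le\eta/4$. Let $x^\pm\in q_j^\pm\setminus A$. Both $q_j^-$ and $q_j^+$ have generation $i+j$ and width at most $0.6^jw$, so subtracting the two instances of \eqref{eq:frozen} gives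
\[
\big|\log D(x^-)-\log D(x^+)-\chi_j\big|\le4M\,0.6^{3j}w^3\le\tfrac14\eta w^3 .
\]
Hence $0<|\log D(x^-)-\log D(x^+)|<\log2$ for $i$ large, which means $\Theta(x^-)\ne\Theta(x^+)$. So $E$ misses one of the sets $q_j^\pm\setminus A$. For $i$ large $g$ varies by a factor at most $2$ on $q$, and $w(q_j^\pm)\ge0.45^jw$, so $|q_j^\pm|\ge\frac12\,0.45^j|q|$. The interval $(x-|q|,x+|q|)$ contains $q$, and $E$ misses a proportion at least $\frac14\,0.45^j$ of it. As $i\to\infty$ with $j$ fixed, $|q|\to0$, which contradicts the choice of $x$.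
\end{proof}

Singularity is simpler: the number of gaps doubles at each generation, while the oscillation of $\Theta$ on each of them is divided by $8$. An error of order $w$ in \eqref{eq:frozen} would not suffice here.

\begin{lemma}\label{lem:singular}
The set $\Theta(\mathbb R\setminus A)$ is contained in a Lebesgue-null Borel subset of $\mathbb T$. Thus $\Pi$ is singular to Lebesgue measure.
\end{lemma}

\begin{proof}
The tree is countable, and every $x\notin A$ lies in a gap $q$ to which Lemma~\ref{lem:expansion} applies for some $R$. It suffices to show that $\Theta(q\setminus A)$ has outer measure $0$ for each such $q$. Let $p$ be one of the $2^i$ descendants of $q$ lying $i$ generations below it. By \eqref{eq:frozen}, $\Theta(p\setminus A)$ lies in the arc of radius $2Mw(p)^3/\log2$ centered at $\log_2w(p)\bmod1$, and $w(p)\le2^{-i}w(q)e^{2M}$ by Lemma~\ref{lem:expansion}(3). These arcs cover $\Theta(q\setminus A)$, and their total length is $O(2^i8^{-i})$, which tends to $0$. A set of outer measure $0$ lies in a Borel null set, and this set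 carries $\Pi$.
\end{proof}

\section{The measures $\kappa_r$}\label{sec:family}

We prove the statements of Theorem~\ref{thm:full} that do not involve the greedy sequence. For $s=\log_2\tau$, the number $s-\{s-\Theta(x)\}=\log_2w_\tau(x)$ is the unique element of the coset $\Theta(x)$ in $(s-1,s]$. Equivalently, $w_\tau(x)$ is the largest number of the form $D(x)2^{-i}$, $i\in\mathbb Z$, not exceeding $\tau$. Hence
\begin{equation}\label{eq:wprops}
\tau\mapsto w_\tau(x)\text{ is nondecreasing},\qquad w_{\tau/2}=\tfrac12w_\tau,\qquad\tfrac\tau2<w_\tau\le\tau ,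
\end{equation}
and $\tau'\mapsto w_{\tau'}(x)$ is constant near $\tau$ unless $\Theta(x)=\log_2\tau\bmod1$. By Lemma~\ref{lem:atomless}, for each fixed $\tau$,
\begin{equation}\label{eq:wcont}
w_{\tau'}(x)\to w_\tau(x)\quad\text{as }\tau'\to\tau,\text{ for almost every }x .
\end{equation}

Let $\beta_\tau=(g/w_\tau)\,d\lambda$, a measure of mass $n(\tau)$. By \eqref{eq:wprops}, $\beta_\tau$ is nonincreasing in $\tau$, $\beta_{\tau/2}=2\beta_\tau$, and
\begin{equation}\label{eq:nbounds}
\|g\|\le\tau\,n(\tau)\le2\|g\| .
\end{equation}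
So $n$ is nonincreasing and $n(\tau/2)=2n(\tau)$. By \eqref{eq:wcont} and dominated convergence, with the bound $g/w_{\tau'}\le4g/\tau$ for $\tau'\ge\tau/2$, the function $n$ is continuous; by \eqref{eq:nbounds} it then maps $(0,\infty)$ onto $(0,\infty)$.

The function $n$ need not be injective a priori, but monotonicity makes this harmless. Let $\tau>\tau'$, $r=n(\tau)$, $r'=n(\tau')$, so $r\le r'$. Write $\frac{\beta_\tau}r-\frac{\beta_{\tau'}}{r'}=\big(\frac1r-\frac1{r'}\big)\beta_\tau-\frac1{r'}(\beta_{\tau'}-\beta_\tau)$, a difference of two nonnegative measures, each of mass $(r'-r)/r'$. If $r=r'$ both vanish, so $\kappa_r=\beta_\tau/r$ does not depend on the choice of $\tau$ with $n(\tau)=r$. In general,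
\begin{equation}\label{eq:tv}
\|\kappa_r-\kappa_{r'}\|_{TV}\le\frac{2|r-r'|}{\max(r,r')}\qquad(r,r'>0).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:full}(a)]
Continuity is \eqref{eq:tv}. If $n(\tau)=r$ then $n(\tau/2)=2r$ and $\kappa_{2r}=\beta_{\tau/2}/(2r)=\kappa_r$. The density of $\kappa_r$ with respect to $\mathcal N(0;3)=g\,d\lambda/\|g\|$ is $\|g\|/(rw_\tau)$, and $rw_\tau\in[\frac12\|g\|,2\|g\|]$ by \eqref{eq:wprops} and \eqref{eq:nbounds}.

If $\kappa_r=\mathcal N(0;3)$, then $w_\tau$ is almost everywhere constant, and so is $\Theta=\log_2w_\tau\bmod1$, contradicting Lemma~\ref{lem:atomless}.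

Suppose that $\kappa_r$ did not depend on $r$. Then there is a function $c>0$ such that, for every $\tau$, $n(\tau)w_\tau(x)=c(x)$ for almost every $x$. Choose $x\notin A$ for which this holds for all rational $\tau>0$. For rational $\tau\in(D(x),2D(x))$ we have $w_\tau(x)=D(x)$, so $n(\tau)=c(x)/D(x)$; for rational $\tau\in(D(x)/2,D(x))$ we have $w_\tau(x)=D(x)/2$, so $n(\tau)=2c(x)/D(x)$. This contradicts the continuity of $n$ at $D(x)$.
\end{proof}

\section{The gaps at time $N$}\label{sec:local}

We now show that at time $N$ the greedy sequence looks like the threshold configuration of Example~\ref{ex:two}. Lemma~\ref{lem:gainwidth} dictates the threshold: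
\[
\tau_N=(16\Delta_N)^{1/3},\qquad s_N=\log_2\tau_N .
\]
By Lemma~\ref{lem:order}, $\tau_N\to0$ and $N\tau_N$ is bounded above and away from $0$. For $x\notin A$ let $q_N(x)$ be the gap of $a^{(N)}$ containing $x$. Its width is squeezed from two sides: the gap has not been split, so its gain is at most $\Delta_N$; its parent has been split, so the gain of the parent is at least $\Delta_N$. This confines $\log_2w(q_N(x))$ to a window of length slightly more than $1$, and the phase selects the value, except when it is close to the edge of the window.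

\begin{lemma}\label{lem:local}
Let $R>0$. For $N$ large, every gap $q$ of $a^{(N)}$ meeting $[-R,R]$ satisfies $\tau_N/3\le w(q)\le3\tau_N$. For $\sigma\in\{-1,2\}$,
\begin{equation}\label{eq:L1}
\int_{-R}^Rg(x)\,\Big|\frac{w(q_N(x))^\sigma}{\tau_N^\sigma}-\frac{w_{\tau_N}(x)^\sigma}{\tau_N^\sigma}\Big|\,dx\to0\qquad(N\to\infty).
\end{equation}
\end{lemma}

\begin{proof}
For $N$ large both roots have been split, so every gap of $a^{(N)}$ has a parent. Let $\ell_N$ be the maximal length of the parent of a gap of $a^{(N)}$ meeting $[-R,R]$. We claim $\ell_N\to0$. Given $N_1$, the finitely many gaps of $a^{(N_1)}$ meeting $[-R,R]$ are all split by some time $N_2$. For $N\ge N_2$, a gap $q$ of $a^{(N)}$ meeting $[-R,R]$ is a proper descendant of one of them, say $Q$, so its parent is contained in $Q$. The maximal length of such $Q$ tends to $0$ as $N_1\to\infty$, which proves the claim.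

Let $w_0,M$ be the constants of Lemma~\ref{lem:expansion} for $R+1$, let $N$ be so large that $\ell_N\le w_0$, and put $\varepsilon_N=\big((R+1)\ell_N+2M\ell_N^3\big)/\log2\to0$. Let $q$ be a gap of $a^{(N)}$ meeting $[-R,R]$, of generation $i$, with parent $q'$. Then $q\subset q'\subset[-R-1,R+1]$ and $w(q)\le w(q')\le\ell_N$, because $g\le1$. We have $\Delta(q)\le\Delta_N$. The parent was split at a step with gain $\Delta(q')=\Delta_m$ for some $m<N$, so $\Delta(q')\ge\Delta_N$ by \eqref{eq:mono}. Lemma~\ref{lem:gainwidth} gives $\log_2w(q)\le s_N+\varepsilon_N$ and $\log_2w(q')\ge s_N-\varepsilon_N$, and Lemma~\ref{lem:expansion}(2) gives $\log_2w(q)\ge\log_2w(q')-1-\varepsilon_N$. Thus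
\[
s_N-1-2\varepsilon_N\le\log_2w(q)\le s_N+\varepsilon_N ,
\]
which implies the first statement for $N$ large.

Let $x\in q\setminus A$ and $z=\log_2D(x)-i\in\Theta(x)$. By \eqref{eq:frozen}, $|z-\log_2w(q)|\le\varepsilon_N$, so $z\in[s_N-1-3\varepsilon_N,s_N+2\varepsilon_N]$. Let $B_N$ be the set of $x\notin A$ such that $\Theta(x)$ is within distance $3\varepsilon_N$ of $s_N\bmod1$ in $\mathbb T$. If $x\notin B_N$, then $z$ is at distance more than $3\varepsilon_N$ from $s_N$ and from $s_N-1$, so $z\in(s_N-1,s_N)$, that is, $z=\log_2w_{\tau_N}(x)$. Hence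
\[
\big|\log_2w(q_N(x))-\log_2w_{\tau_N}(x)\big|\le\varepsilon_N\qquad\text{for }x\in[-R,R]\setminus(A\cup B_N).
\]
The integral $\int_{B_N}g\,d\lambda$ is the $\Pi$-mass of an arc of length $6\varepsilon_N$, and it tends to $0$: otherwise the centers of arcs of mass at least $c>0$ would converge along a subsequence to some $\theta$, every neighborhood of $\theta$ would have mass at least $c$, and $\theta$ would be an atom of the finite measure $\Pi$. In \eqref{eq:L1} both ratios are at most $9$. So the integrand is at most $9g$ on $B_N$ and at most $9(4^{\varepsilon_N}-1)g$ elsewhere, which proves \eqref{eq:L1}.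
\end{proof}

The exponent $\sigma=-1$ counts gaps, since $\int_qg/w(q)\,d\lambda=1$, and $\sigma=2$ measures the error, since $\int_qg\,w(q)^2\,d\lambda=w(q)^3$.

\begin{proposition}\label{prop:three}
As $N\to\infty$, for every bounded interval $I$ of positive length,
\begin{align}
\tau_N\,\#(a^{(N)}\cap I)&=\tau_N\,\beta_{\tau_N}(I)+o(1),\label{eq:count}\\
N\tau_N&=\tau_N\,n(\tau_N)+o(1),\qquad\text{hence }\ N/n(\tau_N)\to1,\label{eq:clock}\\
e_N^2&=\frac1{12}\int g\,w_{\tau_N}^2\,d\lambda+o(\tau_N^2).\label{eq:err}
\end{align}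
\end{proposition}

\begin{proof}
For $N$ large, $m=\#(a^{(N)}\cap I)\ge1$. These $m$ points cut $I$ into $m-1$ full gaps, each contributing $1$ to $\int_Ig/w(q_N)\,d\lambda$, and at most two parts of gaps, each contributing between $0$ and $1$. So $|m-\int_Ig/w(q_N)\,d\lambda|\le1$. Multiplying by $\tau_N\to0$ and using \eqref{eq:L1} with $\sigma=-1$ and $[-R,R]\supset I$ gives \eqref{eq:count}.

Take $I=[-R,R]$ in \eqref{eq:count}. As the $a_k$ are distinct, the left side is $N\tau_N-N\tau_N\,\nu_N(\{|x|>R\})$. By \eqref{eq:wprops}, $0\le\tau_Nn(\tau_N)-\tau_N\beta_{\tau_N}(I)\le2T(R)$. Therefore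
\[
\limsup_N|N\tau_N-\tau_Nn(\tau_N)|\le\Big(\sup_NN\tau_N\Big)\limsup_N\nu_N(\{|x|>R\})+2T(R),
\]
and the right side tends to $0$ as $R\to\infty$ by Lemma~\ref{lem:tight}. Dividing by $\tau_Nn(\tau_N)\ge\|g\|$ gives $N/n(\tau_N)\to1$.

For \eqref{eq:err}, fix $R$. Up to finitely many points, $[-R,R]$ is the union of the gaps of $a^{(N)}$ contained in it and of parts of at most two further gaps. All these gaps have length tending to $0$ uniformly and width at most $3\tau_N$. By Lemma~\ref{lem:gainwidth}, $\int_qd_N^2\,d\mu=\frac{1+o(1)}{12}\int_qg\,w(q)^2\,d\lambda$ uniformly over them, and for the two boundary gaps both integrals are $O(\tau_N^3)$. With \eqref{eq:L1} for $\sigma=2$,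
\[
\int_{-R}^Rd_N^2\,d\mu=\frac{1+o(1)}{12}\int_{-R}^Rg\,w(q_N)^2\,d\lambda+O(\tau_N^3)=\frac1{12}\int_{-R}^Rg\,w_{\tau_N}^2\,d\lambda+o(\tau_N^2).
\]
Outside $[-R,R]$, Lemma~\ref{lem:pointwise} gives $\int_{|x|>R}d_N^2\,d\mu\le4\cdot16^{-2/3}\tau_N^2T(R)\le\tau_N^2T(R)$, and $\int_{|x|>R}g\,w_{\tau_N}^2\,d\lambda\le\tau_N^2T(R)$ by \eqref{eq:wprops}. So the difference of the two main terms of \eqref{eq:err}, divided by $\tau_N^2$, has upper limit at most $2T(R)$ in absolute value. Let $R\to\infty$.
\end{proof}

Relation \eqref{eq:clock} is what removes the dependence on the greedy sequence: the threshold $\tau_N$ enters the limit only through $n(\tau_N)$, which is asymptotically $N$.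

\begin{proof}[Proof of Theorem~\ref{thm:full}(b)]
Let $I$ be a bounded interval of positive length. Divide \eqref{eq:count} by $N\tau_N$, which is bounded away from $0$, and use \eqref{eq:clock}:
\[
\nu_N(I)=\frac{n(\tau_N)}N\,\kappa_{n(\tau_N)}(I)+o(1)=\kappa_{n(\tau_N)}(I)+o(1).
\]
By \eqref{eq:tv} and \eqref{eq:clock}, $\|\kappa_{n(\tau_N)}-\kappa_N\|_{TV}\to0$, so $\nu_N(I)-\kappa_N(I)\to0$.

Let $\varphi$ be continuous with $|\varphi|\le1$, and let $\eta>0$. By Lemma~\ref{lem:tight} and the bound $\kappa_N\le2\,\mathcal N(0;3)$ from (a), there is $R$ with $\limsup_N\nu_N(\{|x|>R\})\le\eta$ and $\sup_N\kappa_N(\{|x|>R\})\le\eta$. Partition $[-R,R]$ into disjoint intervals $I_1,\dots,I_p$ of positive length on each of which $\varphi$ oscillates by at most $\eta$. Replacing $\varphi$ by a constant on each $I_l$,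
\[
\Big|\int\varphi\,d\nu_N-\int\varphi\,d\kappa_N\Big|\le\sum_{l=1}^p|\nu_N(I_l)-\kappa_N(I_l)|+2\eta+\nu_N(\{|x|>R\})+\kappa_N(\{|x|>R\}),
\]
and the upper limit of the right side is at most $4\eta$. Hence $\nu_N-\kappa_N\to0$ weakly.

For $N_i=\lfloor r2^i\rfloor$, \eqref{eq:tv} gives $\|\kappa_{N_i}-\kappa_{r2^i}\|_{TV}\le2/(r2^i)$, and $\kappa_{r2^i}=\kappa_r$; so $\nu_{N_i}\Rightarrow\kappa_r$, and every $\kappa_r$ is a cluster point. Conversely, let $\nu_{N_j}\Rightarrow\nu$. Write $N_j=r_j2^{i_j}$ with $r_j\in[1,2)$, so $\kappa_{N_j}=\kappa_{r_j}$. Along a subsequence $r_j\to r\in[1,2]$, and then $\kappa_{r_j}\to\kappa_r$ in total variation, so $\nu=\kappa_r$. Finally, $\nu_{2N}-\nu_N=(\nu_{2N}-\kappa_{2N})-(\nu_N-\kappa_N)\to0$ weakly.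
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Theorem~\ref{thm:full}(a) there are $r,r'$ with $\kappa_r\ne\kappa_{r'}$, and by (b) both are limits of subsequences of $(\nu_N)$. Every limit of a subsequence is some $\kappa_r$ by (b), and $\kappa_r\neq\mathcal N(0;3)$ by (a).
\end{proof}

\section{The quantization error}\label{sec:error}

It remains to prove Theorem~\ref{thm:full}(c). Let
\[
H(\tau)=\frac{n(\tau)^2}{12}\int g\,w_\tau^2\,d\lambda .
\]
If $n(\tau)=r$, then $fk_r^{-2}=f\,r^2w_\tau^2/g^2=r^2g\,w_\tau^2$, so $H(\tau)=h(r)$. By \eqref{eq:wcont} and dominated convergence $H$ is continuous, and $H(\tau/2)=H(\tau)$ by \eqref{eq:wprops}, so $h(2r)=h(r)$.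

\emph{Continuity of $h$.} Let $r_j\to r>0$ and $n(\tau_j)=r_j$. By \eqref{eq:nbounds} the $\tau_j$ stay in a compact subset of $(0,\infty)$. Along any subsequence with $\tau_j\to\tau$ we have $n(\tau)=r$ and $h(r_j)=H(\tau_j)\to H(\tau)=h(r)$. Every subsequence has such a further subsequence, so $h(r_j)\to h(r)$. The function $t\mapsto h(2^t)$ is continuous and $1$-periodic, hence bounded and uniformly continuous.

\emph{Asymptotics of $N^2e_N^2$.} Multiply \eqref{eq:err} by $N^2$. Since $N\tau_N$ and $H$ are bounded, \eqref{eq:clock} gives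
\[
N^2e_N^2=\Big(\frac N{n(\tau_N)}\Big)^2H(\tau_N)+o(1)=h(n(\tau_N))+o(1)=h(N)+o(1),
\]
the last step by uniform continuity in $\log_2r$. Along $N=\lfloor r2^i\rfloor$ we have $h(N)\to h(r)$, and $h(N)\in h([1,2])$ for all $N$. So the cluster set of $N^2e_N^2$ is $h([1,2])$, and $\liminf_NN^2e_N^2=\min h$.

\emph{Comparison with the Zador constant.} Inequality \eqref{eq:holder} for the probability density $k_r$ gives $h(r)\ge\frac1{12}\|g\|^3=\frac{\sqrt3\,\pi}2$, with equality only if $\kappa_r=\mathcal N(0;3)$, which (a) excludes. The minimum of $h$ is attained on $[1,2]$, so $\min h>\frac{\sqrt3\,\pi}2$. With fact (ii), $\liminf_Ne_N/e_{2,N}(\mu)>1$.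

\emph{Non-convergence of $N^2e_N^2$.} That $\kappa_r$ varies with $r$ does not by itself prevent the number $h(r)$ from being constant, and this is where the singularity of $\Pi$ is needed. The plan is to pass from the error to the gains by monotonicity, and from the gains to $\Pi$ by a deconvolution.

Suppose $N^2e_N^2\to Q$; then $Q\geq\min h>0$. Let $0<\varepsilon<1$ and $m=\lfloor\varepsilon N\rfloor$. By \eqref{eq:mono},
\[
e_N^2-e_{N+m}^2=\sum_{k=N}^{N+m-1}\Delta_k\le m\,\Delta_N\le\sum_{k=N-m}^{N-1}\Delta_k=e_{N-m}^2-e_N^2 .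
\]
Multiply by $N^3/m$ and let $N\to\infty$:
\[
\frac Q\varepsilon\big(1-(1+\varepsilon)^{-2}\big)\le\liminf_NN^3\Delta_N\le\limsup_NN^3\Delta_N\le\frac Q\varepsilon\big((1-\varepsilon)^{-2}-1\big).
\]
Both bounds tend to $2Q$ as $\varepsilon\to0$. So $N^3\Delta_N\to2Q$, that is, $N\tau_N\to\zeta:=(32Q)^{1/3}>0$, and consequently $\tau_{N+1}/\tau_N\to1$.

Thus $s_N\to-\infty$ and $s_N-s_{N+1}\to0$. For $s\in\mathbb R$ and a large integer $j$, let $N_j$ be the first index with $s_{N_j}\le s-j$. Then $N_j\to\infty$ and $0\le s-j-s_{N_j}<s_{N_j-1}-s_{N_j}\to0$, so $s_{N_j}+j\to s$. The function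
\[
Z(s)=2^sn(2^s)=\int g\,2^{\{s-\Theta\}}\,d\lambda=\int_{\mathbb T}2^{\{s-\theta\}}\,\Pi(d\theta)
\]
is continuous and $1$-periodic, and $Z(s_N)=\tau_Nn(\tau_N)\to\zeta$ by \eqref{eq:clock}. Hence $Z(s)=\lim_jZ(s_{N_j}+j)=\zeta$ for every $s$.

For $m\in\mathbb Z$ let $\widehat\Pi(m)=\int_{\mathbb T}e^{-2\pi\mathrm im\theta}\,\Pi(d\theta)$; a finite Borel measure on $\mathbb T$ is determined by these Fourier coefficients. By Fubini's theorem and translation invariance,
\[
\int_0^1Z(s)\,e^{-2\pi\mathrm ims}\,ds=\widehat\Pi(m)\int_0^12^te^{-2\pi\mathrm imt}\,dt=\frac{\widehat\Pi(m)}{\log2-2\pi\mathrm im}.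
\]
The left side vanishes for $m\ne0$ because $Z$ is constant. So $\widehat\Pi(m)=0$ for all $m\ne0$, and $\Pi$ is $\|g\|$ times Lebesgue measure on $\mathbb T$. This contradicts Lemma~\ref{lem:singular}. The proof of (c), and of Theorem~\ref{thm:full}, is complete.

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Optimal Vector Quantization: From Signal Processing To Clustering And Numerical Probability},
\texttt{http://smai.emath.fr/cemracs/cemracs17/Slides/pages.pdf}.

\end{thebibliography}
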